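# The countable-finite game on $\aleph_\omega$ and strategies with bounded memory

## 1. The monotonic game and its tactics

Throughout, "countable" means finite or countably infinite, and a chain of sets is always listed in increasing order.

**Definition 1 (the ideals).** For an infinite cardinal $\kappa$, let $J_{\kappa,\aleph_0}$ be the ideal of finite subsets of $\kappa$. For an ideal $J$ on a set, $\langle J\rangle$ is the collection of countable unions of members of $J$. For $J=J_{\kappa,\aleph_0}$, $\langle J\rangle$ is the collection of countable subsets of $\kappa$.

For example, if $\kappa=\omega_1$, then $\{0,5\}\in J$, while $\omega\in\langle J\rangle\setminus J$ and $\omega_1\notin\langle J\rangle$.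

**Definition 2 (the monotonic game).** The game $\mathrm{MG}(J)$ is played by ONE and TWO in innings $n=1,2,\dots$. In inning $n$, ONE first chooses $O_n\in\langle J\rangle$, subject to the rule that $O_n$ is a proper subset of $O_{n+1}$ for every $n$. TWO responds with $T_n\in J$ such that $T_n\subseteq O_n$. TWO wins the play if $\bigcup_nT_n=\bigcup_nO_n$; otherwise ONE wins. The game $\mathrm{MG}(J_{\kappa,\aleph_0})$ is called the *countable-finite game on $\kappa$*.

For example, take $\kappa=\omega$ and let ONE play $O_n=\{\text{even numbers}\}\cup\{1,3,\dots,2n-1\}$. If TWO answers $T_n=\{1,3,\dots,2n-1\}$, then $0$ is never covered and TWO loses. If TWO answers $T_n=O_n\cap\{0,\dots,2n\}$, then every $x$ is covered once $n$ is large enough that $x\in O_n$ and $x\le 2n$, and TWO wins.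

With full memory TWO wins on every $\kappa$. Fix for each nonempty countable $A\subseteq\kappa$ an enumeration $a^A_1,a^A_2,\dots$ of $A$, possibly with repetitions, and answer $T_n=\{a^{O_i}_j: i,j\le n,\ O_i\ne\emptyset\}$. This is a finite subset of $O_n$, and the point $a^{O_i}_j$ is covered by inning $\max(i,j)$. The interest lies in restricting what TWO remembers.

**Definition 3 ($k$-tactics).** Let $k\ge1$. A strategy $F$ for TWO is a *$k$-tactic* if TWO's moves depend only on the at most $k$ most recent moves of ONE: $T_j=F(O_1,\dots,O_j)$ for $j\le k$, and $T_{n+k}=F(O_{n+1},\dots,O_{n+k})$ for all $n\ge0$. It is *winning* if TWO wins every play in which TWO follows it.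

For example, on $\kappa=\omega$ consider the 2-tactic
$$(1)\qquad F(A)=\emptyset,\qquad F(A,B)=\{x\in A:\ x<\min(B\setminus A)\}\quad(A\subsetneq B).$$
In the play above $O_{n+1}\setminus O_n=\{2n+1\}$, so $T_{n+1}=\{x\in O_n: x<2n+1\}$.

Two monotonicity facts are immediate. A winning $k$-tactic yields a winning $(k+1)$-tactic that ignores the oldest of $k+1$ moves. And if $\theta'\le\theta$, a winning $k$-tactic on $\theta$, used only when ONE plays subsets of $\theta'$, is a winning $k$-tactic on $\theta'$, because $T_n\subseteq O_n\subseteq\theta'$.

## 2. Two remembered moves on $\aleph_\omega$: the problem and the theorems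

Koszmider's results give the following.

1. If $\kappa=\aleph_n$ for some finite $n$, then TWO has a winning 2-tactic in $\mathrm{MG}(J_{\kappa,\aleph_0})$.
2. It is consistent with ZFC that for every infinite cardinal $\kappa$, TWO has a winning 2-tactic in $\mathrm{MG}(J_{\kappa,\aleph_0})$.

Problem 3 of "Games That Involve Set Theory Or Topology" asks about the first cardinal that result 1 leaves out: does TWO have a winning 2-tactic in $\mathrm{MG}(J_{\aleph_\omega,\aleph_0})$? By result 2, the answer "yes" is consistent. The question treated here is whether ZFC proves it.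

It does not, if ZFC + "there is a supercompact cardinal" is consistent. To state this precisely, let $\kappa^{+m}$ be the $m$th cardinal successor of $\kappa$ and $\kappa^{+\omega}=\sup_m\kappa^{+m}$. Consider the following hypothesis.

**Hypothesis (H).** $\kappa$ is a cardinal, $\lambda=\kappa^{+\omega}$ is a strong limit (that is, $2^\chi<\lambda$ for all $\chi<\lambda$), and $\kappa$ is $\lambda$-supercompact: there is an elementary $i:V\to M$ into a transitive class $M$ with critical point $\kappa$, $i(\kappa)>\lambda$ and $M^\lambda\subseteq M$.

**Theorem A.** Assume (H). Then $V$ has a generic extension $W$ with $\lambda=\aleph_\omega^W$ in which TWO has no winning $k$-tactic in $\mathrm{MG}(J_{\aleph_\omega,\aleph_0})$, for every $k\ge1$. Hence in $W$, for every infinite cardinal $\theta$: TWO has a winning 2-tactic on $\theta$ $\iff$ TWO has a winning $k$-tactic on $\theta$ for some $k$ $\iff$ $\theta<\aleph_\omega$.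

**Theorem B (ZFC; not needed for Theorem A).** (a) TWO has a winning 2-tactic in $\mathrm{MG}(J_{\theta,\aleph_0})$ iff there are $r_A:A\to\mathrm{Ord}$ (for $A\subseteq\theta$ countable) such that $A\subsetneq B$ implies that $\{x\in A:r_A(x)\le r_B(x)\}$ is finite. (b) For every infinite cardinal $\theta$ there is a c.c.c. poset forcing that TWO has a winning 2-tactic in $\mathrm{MG}(J_{\theta,\aleph_0})$. In particular the failure in $W$ can be destroyed by c.c.c. forcing.

(H) is consistent if a supercompact cardinal is (Section 5). So, under that assumption, ZFC does not prove that TWO has a winning 2-tactic on $\aleph_\omega$, and by Koszmider's result 2 the statement is independent of ZFC. No claim is made that (H) is optimal.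

## 3. The game on $\omega$ by hand

**No 1-tactic wins on $\omega$.** Replace $\omega$ by $\mathbb Q$, and for $t\in\mathbb R$ put $L_t=\{q\in\mathbb Q:q<t\}$. Let $F$ be a 1-tactic. There are only countably many finite subsets of $\mathbb Q$, so $F(L_t)$ is one fixed finite set $a$ for uncountably many $t$. An uncountable set of reals contains a strictly increasing sequence $t_1<t_2<\cdots$: otherwise it would be well-ordered by $>$, and such a set of reals is countable. Let ONE play $L_{t_1},L_{t_2},\dots$. TWO always answers $a$, and the infinite set $L_{t_1}$ is not covered. By monotonicity in $\theta$, no 1-tactic wins on any infinite cardinal.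

**The 2-tactic (1) wins on $\omega$.** Suppose $x\in O_m$ is never covered. For each $n\ge m$, $x\in O_n\setminus F(O_n,O_{n+1})$, so $\min(O_{n+1}\setminus O_n)\le x$. The sets $O_{n+1}\setminus O_n$ are pairwise disjoint, so these minima are infinitely many distinct numbers $\le x$, which is absurd.

The argument has a counter in it. For $A\subseteq\omega$ and $x\in A$ let $r_A(x)=|\{z\le x:z\notin A\}|$. If $A\subsetneq B$, then $r_B(x)<r_A(x)$ exactly when $x>\min(B\setminus A)$, so for all but finitely many $x\in A$. A point that stays uncovered forces its counter to go down at every inning. The next section shows that every winning tactic carries such counters, with ordinal values.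

## 4. Tactics turned into ordinal ranks

**Definition 4 (descending systems).** Let $\theta$ be an infinite cardinal and $k\ge2$. Let $\mathcal C_k$ be the set of chains $C=(C_1\subsetneq\dots\subsetneq C_{k-1})$ of countable subsets of $\theta$. Write $C<D$ if $C_{k-1}\subsetneq D_1$. A *descending system* on $\theta$ is a pair $(k,r)$ with $r=\langle r_C:C\in\mathcal C_k\rangle$, $r_C:C_1\to\mathrm{Ord}$, such that
$$(2)\qquad C<D\ \Longrightarrow\ \{x\in C_1:\ r_C(x)\le r_D(x)\}\ \text{is finite.}$$

For $k=2$ a chain is one countable set and $C<D$ means $C\subsetneq D$. The counters $r_A(x)=|\{z\le x:z\notin A\}|$ form a descending system $(2,r)$ on $\omega$.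

**Lemma 1.** If TWO has a winning $k$-tactic on $\theta$ and $k\ge2$, then there is a descending system $(k,r)$ on $\theta$.

*Proof.* Let $F$ be the tactic and put $\hat F(C_1,\dots,C_k)=\bigcup_{j\le k}F(C_1,\dots,C_j)$, a finite set. Fix $x$. For a chain $C_1\subsetneq\dots\subsetneq C_k$ of countable sets with $x\in C_1$, write
$$(C_1,\dots,C_{k-1})\to_x(C_2,\dots,C_k)\quad\text{if}\quad x\notin\hat F(C_1,\dots,C_k).$$

We claim that $\to_x$ has no infinite path. An infinite path would give $C_1\subsetneq C_2\subsetneq\cdots$ with $x\in C_1$. Let ONE play $O_n=C_n$. The first edge gives $x\notin T_1,\dots,T_k$. The edge from $(C_{m+1},\dots,C_{m+k-1})$ gives $x\notin F(C_{m+1},\dots,C_{m+k})=T_{m+k}$. So $x\in O_1$ is never covered, although $F$ wins; a contradiction.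

Hence we may define, by recursion along $\to_x$,
$$r_C(x)=\sup\{r_{C'}(x)+1:\ C\to_xC'\}\qquad(x\in C_1),$$
with $\sup\emptyset=0$. Passing from $(C_1,\dots,C_{k-1})$ to $(C_2,\dots,C_k)$ strictly decreases $r(x)$ for all $x\in C_1\setminus\hat F(C_1,\dots,C_k)$, that is, for all but finitely many $x\in C_1$. If $C<D$, slide a window of length $k-1$ along
$$C_1\subsetneq\dots\subsetneq C_{k-1}\subsetneq D_1\subsetneq\dots\subsetneq D_{k-1}.$$
After $k-1$ slides it has moved from $C$ to $D$. Each slide decreases $r(x)$ for all but finitely many points of the first set of the window, and that set contains $C_1$. So $r_D(x)<r_C(x)$ for all but finitely many $x\in C_1$. $\square$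

For the tactic (1) on $\omega$, $A\to_xB$ means $x\in A\subsetneq B$ and $\min(B\setminus A)\le x$. Each edge lowers $|\{z\le x:z\notin A\}|$, and adding one missing point lowers it by exactly one. So the lemma returns the counter of Section 3.

**Proof of Theorem B(a).** ($\Rightarrow$) This is Lemma 1 for $k=2$. ($\Leftarrow$) Let $F(A)=\emptyset$ and $F(A,B)=\{x\in A:r_A(x)\le r_B(x)\}$ for $A\subsetneq B$; this is a finite subset of $B$. If some $x\in O_m$ were never covered, then $r_{O_m}(x)>r_{O_{m+1}}(x)>\cdots$, which is impossible. $\square$

The counting trick on $\omega$ uses only an enumeration of each set, and the enumerations need to agree only up to finite error. This will prove Theorem B(b).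

**Lemma 2.** Suppose that for each countable $C\subseteq\theta$ there is an injection $e_C:C\to\omega$, and that any two of these agree at all but finitely many points of their common domain. Then TWO has a winning 2-tactic on $\theta$.

*Proof.* Let $N_C(m)=|\{x\in C:e_C(x)\le m\}|$. Then $N_C(m)\le m+1$ because $e_C$ is injective, so $r_C(x)=e_C(x)+1-N_C(e_C(x))$ is a natural number. Let $C\subsetneq D$, let $a$ be the finite set of $x\in C$ with $e_C(x)\ne e_D(x)$, and fix $z\in D\setminus C$. Suppose $m$ is at least all values of $e_C,e_D$ on $a$ and at least $e_D(z)$. Then $\{x\in C:e_C(x)\le m\}=\{x\in C:e_D(x)\le m\}$, since both contain $a$ and the functions agree off $a$. Hence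
$$N_D(m)=N_C(m)+|\{x\in D\setminus C:e_D(x)\le m\}|>N_C(m).$$
For all but finitely many $x\in C$, the number $m=e_C(x)=e_D(x)$ is this large, and then $r_D(x)<r_C(x)$. Apply Theorem B(a). $\square$

On $\omega$ take $e_C(x)=x$; the rank is again the counter. On $\omega_1$, the classical construction of an Aronszajn tree provides injections $e_\alpha:\alpha\to\omega$ ($\alpha<\omega_1$) such that $e_\alpha$ and $e_\beta\restriction\alpha$ differ at only finitely many points for $\alpha<\beta$. Put $e_C=e_\alpha\restriction C$ for the least $\alpha$ with $C\subseteq\alpha$, and Lemma 2 gives a winning 2-tactic on $\omega_1$. By contrast, in the model $W$ of Theorem A no such family $\langle e_C\rangle$ exists for $\theta=\aleph_\omega$.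

## 5. Supercompactness: what is used, and why (H) is consistent

We take $i$ in (H) to be the ultrapower embedding by a normal fine ultrafilter on $\mathcal P_\kappa(\lambda)$, so that $M$ and $i$ are definable classes of $V$. We use the following textbook facts. $\kappa$ is inaccessible. $i$ fixes every ordinal below $\kappa$ and every element of $V_\kappa$. If $a\in V$ and $|a|<\kappa$, then $i(a)=i''a$. Finally, every $\lambda$-sequence in $V$ of elements of $M$ belongs to $M$. The last fact implies that $M$ computes $\kappa^{+m}$, $\lambda$ and $\lambda^+$ correctly, since $M\subseteq V$ and every bijection between $\lambda$ or a smaller cardinal and an ordinal is in $M$.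

**Proposition 3.** If ZFC + "there is a supercompact cardinal" is consistent, so is ZFC + (H).

*Proof.* By Laver (Israel J. Math. 29 (1978)) we may assume that $\kappa$ is supercompact and remains so after any $\kappa$-directed closed forcing. Let $\delta_0=\kappa$, $\delta_{n+1}=(2^{\delta_n})^+$, and force with the full support product $\prod_n\mathrm{Col}(\delta_n,2^{\delta_n})$, where conditions of the $n$th factor have size $<\delta_n$. Coordinatewise unions of directed sets of fewer than $\kappa$ conditions are conditions, because each $\delta_n$ is regular and $\ge\kappa$. So the product is $\kappa$-directed closed and $\kappa$ stays supercompact. It remains to see that $\kappa^{+\omega}$ is a strong limit in the extension.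

**Step 1: $\delta_n=\kappa^{+n}$ in the extension.** The purpose is to identify the cardinals. The part of the product with indices $\ge n$ is ${<}\delta_n$-closed. For $n\ge1$ the part with indices $<n$ has size $2^{\delta_{n-1}}<\delta_n$. To see that $\delta_n$ is preserved, first force with the tail, which adds no sequences of length $<\delta_n$, and then with a poset of size $<\delta_n$ (trivial if $n=0$). Since $2^{\delta_n}$ is collapsed to $\delta_n$, and $\delta_{n+1}=(2^{\delta_n})^+$ is preserved, $\delta_{n+1}=\delta_n^+$ in the extension.

**Step 2: $2^{\delta_n}<\delta_{n+2}$ in the extension.** The purpose is the strong limit property. Write the extension as $V[\text{tail}_{\ge n+1}][\text{part}_{\le n}]$. The second poset has size $(2^{\delta_n})^V<\delta_{n+1}$. So each subset of $\delta_n$ has a nice name coded by a subset of $(2^{\delta_n})^V$ in $V[\text{tail}_{\ge n+1}]$. Such a subset lies in $V$, because the tail is ${<}\delta_{n+1}$-closed. Hence in the extension $2^{\delta_n}\le|(2^{2^{\delta_n}})^V|\le|(2^{\delta_{n+1}})^V|<\delta_{n+2}$. Every cardinal below $\kappa^{+\omega}=\sup_n\delta_n$ is below some $\delta_n$, so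 $\kappa^{+\omega}$ is a strong limit. $\square$

## 6. The posets $P_\mu\times\mathbb C_\mu$ and the view from $\kappa$

From here until the end of Section 11 assume (H), and write $\lambda_m=\kappa^{+m}$.

**Step 1: the forcing.** The purpose is to turn $\lambda$ into $\aleph_\omega$ in many ways, one for each small cardinal $\mu$. For an infinite cardinal $\mu<\kappa$ let $\nu_\mu=\mu^{+\omega}$, let $P_\mu=\nu_\mu^{<\omega}$ (finite sequences, longer is stronger), and let $\mathbb C_\mu=\mathrm{Col}(\nu_\mu^+,{<}\kappa)$ with conditions of size $\le\nu_\mu$. Since $\kappa$ is inaccessible, $\mathbb C_\mu\subseteq V_\kappa$ and $|\mathbb C_\mu|=\kappa$. Let $W_\mu$ denote an extension by $P_\mu\times\mathbb C_\mu$.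

$\mathbb C_\mu$ is closed under descending sequences of length $\le\nu_\mu$, so it preserves all cardinals up to $\nu_\mu^+$. It is $\kappa$-c.c., so it preserves $\kappa$ and all larger cardinals, and it makes $\kappa=\nu_\mu^{++}$. After it, $P_\mu$ has size $\nu_\mu$ and collapses $\nu_\mu$ to $\omega$, preserving all cardinals above $\nu_\mu$. So in $W_\mu$:
$$\omega_1=\nu_\mu^+,\qquad \omega_2=\kappa,\qquad \omega_{2+m}=\lambda_m,\qquad \aleph_\omega=\lambda.$$

**Claim 4.** For some $\mu$, some $W_\mu$ has no winning $k$-tactic for TWO on $\lambda$, for all $k$.

*The proof of Claim 4 occupies Sections 6 to 11.* Suppose the claim is false. Then for every $\mu$, in every $W_\mu$, TWO has a winning $k$-tactic for some $k$, without loss of generality $k\ge2$. By Lemma 1 and the maximal principle we may fix, for each $\mu$, names $(\dot k^\mu,\dot r^\mu)$ forced by $1$ to be a descending system on $\lambda$. Fix an ordinal $\Omega\ge\omega$ such that for all $\mu$ all values of $\dot r^\mu$ are forced to be $<\Omega$.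

**Step 2: the poset at $\kappa$.** The purpose is to apply $i$ and read off what happens at the index $\kappa$, which is an infinite cardinal of $M$ below $i(\kappa)$. We get
$$i(\langle P_\mu\rangle)(\kappa)=\lambda^{<\omega}=:P,\qquad i(\langle\mathbb C_\mu\rangle)(\kappa)=\mathrm{Col}(\lambda^+,{<}i(\kappa))^M=:\mathbb C.$$
$\mathbb C$ is closed under descending sequences of length $\le\lambda$ in $M$, hence in $V$, because $M^\lambda\subseteq M$. Let $H$ be $\mathbb C$-generic over $V$. Then
$$(3)\qquad V[H]\text{ has no new }\lambda\text{-sequences of elements of }V.$$
In particular $\lambda$ is still a strong limit cardinal in $V[H]$.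

We work in $V[H]$, with predicates for $V$, $M$, $i$. Let $\Vdash$ be the forcing relation of $P$ over $M[H]$. For $g$ that is $P$-generic over $V[H]$ let $W_g=M[H][g]$. Then $g\times H$ is $P\times\mathbb C$-generic over $M$. A statement forced by a condition over $M[H]$ holds in every $W_g$ with that condition in $g$. Conversely, if a statement holds in $W_g$ for every $g\ni q$ generic over $V[H]$, then $q$ forces it over $M[H]$: otherwise some $q^-\le q$ forces its negation, and we may take $g\ni q^-$.

By elementarity,
$$(k,r):=\big(i(\langle(\dot k^\mu,\dot r^\mu)\rangle)(\kappa)\big)^{g\times H}$$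
is in $W_g$ a descending system on $i(\lambda)$, with values $<i(\Omega)$. In $W_g$, $\mathcal C_k$ refers to chains of countable subsets of $i(\lambda)$. The new feature is that $\lambda$ is countable in $W_g$, so ONE can play there a set that contains all of $i''\lambda$.

**Step 3: uniform names.** The purpose is to describe those objects of $W_g$ that come from a choice made for all $\mu$ in $V$. A nice name for an ordinal is a function from a maximal antichain to the ordinals; its value is the value of the function at the unique member of the antichain in the generic.

**Definition 5.** Let $\mathfrak T\in V$ be the set of functions $\mathfrak t\in V$ on the infinite cardinals $\mu<\kappa$ with $\mathfrak t(\mu)$ a nice $P_\mu\times\mathbb C_\mu$-name for an ordinal $\le\Omega$. Let $\mathfrak T_m$ be the same for ordinals $<\lambda_m$. For $\mathfrak t$ in $\mathfrak T$ or $\mathfrak T_m$ let $\mathfrak t^*$ be the $P$-name in $M[H]$ with $(\mathfrak t^*)^g=(i(\mathfrak t)(\kappa))^{g\times H}$.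

Three examples. If $\mathfrak t(\mu)$ is always the canonical name of a fixed ordinal $y$, then $\mathfrak t^*$ has value $i(y)$. If $\mathfrak t(\mu)$ is the canonical name of $\nu_\mu$, then $\mathfrak t^*$ has value $\lambda$. If $\mathfrak t(\mu)$ names the first term of the generic $\omega$-sequence added by $P_\mu$, then $\mathfrak t^*$ is the first term of the sequence added by $P$, and the condition $\langle\alpha\rangle\in P$ forces $\mathfrak t^*=\alpha$, for each $\alpha<\lambda$.

**Step 4: a set $Y_0$ that contains all uniformly named ordinals.** The purpose is to find one set, countable in $W_g$, that contains every countable set we shall later choose uniformly in $\mu$. Let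
$$Y_0=\{x:\ \exists m\ \exists\mathfrak t\in\mathfrak T_m\ \exists p\in P\ \ p\Vdash\mathfrak t^*=x\}\subseteq i(\lambda).$$
Constant names show $i''\lambda\subseteq Y_0$, and the third example above shows $\lambda\subseteq Y_0$.

A nice name for an ordinal $<\lambda_m$ is given by an antichain of a poset of size $\kappa$ and a function from it to $\lambda_m$. So $|\mathfrak T_m|\le(\lambda_m^\kappa)^\kappa=\lambda_m^\kappa<\lambda$, since $\lambda$ is a strong limit. As $|P|=\lambda$, we get $|Y_0|\le\lambda$. By (3), $Y_0\in V$ and an enumeration of it in type at most $\lambda$ is in $V$; hence both are in $M$ and $|Y_0|^M\le\lambda$. So $Y_0$ is countable in $W_g$.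

(4) *If $\langle\dot b^\mu:\mu<\kappa\rangle\in V$ consists of $P_\mu\times\mathbb C_\mu$-names for ordinals $<\lambda$, then the value $x$ of $i(\langle\dot b^\mu\rangle)(\kappa)$ under $g\times H$ is in $Y_0$.*

Indeed $x<i(\lambda)=(i(\kappa)^{+\omega})^M=\sup_mi(\lambda_m)$, so $x<i(\lambda_m)$ for some $m$. Let $\mathfrak t(\mu)$ be a nice name for $\dot b^\mu$ if this is $<\lambda_m$, and for $0$ otherwise. Then $\mathfrak t\in\mathfrak T_m$ and $(\mathfrak t^*)^g=x$, which is forced by some $p\in g$.

**Step 5: a chain above everything uniform.** The purpose is to obtain a rank function $R$ that lies below, mod finite, all ranks of uniformly chosen chains. Since $i(\lambda)$ is a cardinal of $M$ above $\lambda$, we may pick in $M$ distinct $\pi_1,\pi_2,\dots\in i(\lambda)\setminus Y_0$. Let $Y_j=Y_0\cup\{\pi_1,\dots,\pi_j\}$. In $W_g$ let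
$$\mathbf Y=(Y_1,\dots,Y_{k-1})\in\mathcal C_k,\qquad R=r_{\mathbf Y}:Y_1\to i(\Omega),$$
and let $\dot R\in M[H]$ be a $P$-name for $R$. Every chain $B\in\mathcal C_k$ of subsets of $Y_0$ satisfies $B<\mathbf Y$, since $B_{k-1}\subseteq Y_0\subsetneq Y_1$. So for such $B$, by (2),
$$(5)\qquad R(x)<r_B(x)\ \text{ for all but finitely many }x\in B_1.$$

## 7. A short argument, and why it stops at the name $\dot R$

Here is the first thing to try. Fix $g$ and a countably infinite $A\subseteq\lambda$ in $V$. For $y\in A$ let $\mathfrak t_y\in\mathfrak T$ be such that $(\mathfrak t_y^*)^g$ is the least value of its kind that is larger than $R(i(y))$. Suppose for a moment that $\langle\mathfrak t_y:y\in A\rangle$ is in $V$. In each $W_\mu$ choose a chain $B^\mu\in\mathcal C_k$ with $A\subseteq B^\mu_1$ such that, *if any chain at all does so*, $r_{B^\mu}(y)$ is below the value of $\mathfrak t_y(\mu)$ for all but finitely many $y\in A$. Let $\mathfrak s_y(\mu)$ be a nice name for $r_{B^\mu}(y)$. Now apply $i$ and look at $\kappa$, where the choice becomes a chain $B^*$ in $W_g$. There the chain $\mathbf Y$ shows that some chain does so, because $R(i(y))<(\mathfrak t_y^*)^g$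 for every $y\in A$. Hence $(\mathfrak s_y^*)^g=r_{B^*}(i(y))<(\mathfrak t^*_y)^g$ for almost all $y$. By (4) the members of $B^*$ are subsets of $Y_0$, so (5) gives $R(i(y))<(\mathfrak s_y^*)^g$ for almost all $y$. For any $y$ outside both finite sets, $R(i(y))<(\mathfrak s_y^*)^g<(\mathfrak t_y^*)^g$, which contradicts the choice of $\mathfrak t_y$ as least.

The step that fails is "suppose $\langle\mathfrak t_y\rangle$ is in $V$". The embedding $i$ applies only to elements of $V$. The sequence was chosen by looking at $R$, which depends on $g$, and $P$ adds new countable sequences, so nothing puts $\langle\mathfrak t_y\rangle$ into $V$.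

By (3), objects built in $V[H]$ from the *name* $\dot R$ do land in $V$ if they are $\lambda$-sequences of elements of $V$. So we choose, for every condition $p$ and every $y$, an extension $q(p,y)\le p$ and $\mathfrak t_{p,y}\in\mathfrak T$ so that $q(p,y)$ forces $\dot R(i(y))<\mathfrak t^*_{p,y}$ with the decided value of the bound as small as possible. This creates four new difficulties.

* One chain $B^\mu$ must now serve all $p$ at once. There are $\lambda$ many $p$, and in $W_\mu$ the union of $\lambda$ many countable witnesses may be uncountable. The cure is to compare the thresholds of different $p$ and to beat only the *least* attained one. This needs the comparison of $p_0$ and $p_1$ to be the same for all $y\in A$.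
* The condition $q(p,y)$ must not depend on $y\in A$. Both this and the previous uniformity come from pigeonhole on $y<\lambda$. With all of $P$ as index set the natural bound on the number of patterns is $2^\lambda$ and pigeonhole gives nothing. With an index set $Q\subseteq P$ of size $\chi<\lambda$ there are at most $2^\chi<\lambda$ patterns.
* The competitor $\mathfrak s_y^*$ has to be decided by conditions inside $Q$, so that it takes part in the minimization. For this $Q$ must meet the relevant dense sets below each of its members, and there must be few of them although $\mathfrak T$ may be large.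
* The condition $p$ at which the final argument is run is found only after $B$, so it cannot be put into $Q$ in advance. The cure is that $\lambda$ has cofinality $\omega$: countably many small sets $Q_n$ exhaust $P$. Each $Q_n$ gets its own set $A_n$, and a single $B$ handles all $n$, because $\bigcup_nA_n$ is countable.

The next three sections carry this out.

## 8. Small sets of conditions that decide uniform names

**Step 6: few dense sets.** The purpose is to bound the number of dense sets that the $Q_n$ have to meet. For $\mathfrak t\in\mathfrak T$ let $D_{\mathfrak t}=\{p\in P:p\text{ decides the value of }\mathfrak t^*\}$. It is dense in $P$, since $\mathfrak t^*$ is a $P$-name in $M[H]$ for an ordinal. Let $\mathcal D=\{D_{\mathfrak t}:\mathfrak t\in\mathfrak T\}$. We show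
$$(6)\qquad|\mathcal D|\le2^\kappa.$$
Let $d_{\mathfrak t}(\mu)=\{(p,c)\in P_\mu\times\mathbb C_\mu:(p,c)\text{ decides }\mathfrak t(\mu)\}\subseteq V_\kappa$. Since $|V_\kappa|=\kappa$, there are at most $(2^\kappa)^\kappa=2^\kappa$ such functions $d_{\mathfrak t}$. So it suffices that $D_{\mathfrak t}$ depends only on $d_{\mathfrak t}$.

First, $p\Vdash\mathfrak t^*=x$ iff some $c\in H$ satisfies $(p,c)\Vdash^M_{P\times\mathbb C}i(\mathfrak t)(\kappa)=x$. If there is such a $c$, then $(\mathfrak t^*)^g=(i(\mathfrak t)(\kappa))^{g\times H}=x$ for every $g\ni p$ generic over $V[H]$, so $p\Vdash\mathfrak t^*=x$. Conversely, if $p\Vdash\mathfrak t^*=x$ holds in $M[H]$, then by the truth lemma for $\mathbb C$ over $M$ some $c\in H$ forces the statement "$p\Vdash\mathfrak t^*=x$". For any generic $g'\times H'$ over $M$ with $(p,c)\in g'\times H'$ the statement holds in $M[H']$, so $i(\mathfrak t)(\kappa)$ has value $x$ under $g'\times H'$. Thus $(p,c)$ forces this.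

By elementarity, $i(d_{\mathfrak t})(\kappa)$ is the set of $(p,c)\in P\times\mathbb C$ deciding $i(\mathfrak t)(\kappa)$ in $M$. So $p\in D_{\mathfrak t}$ iff $(p,c)\in i(d_{\mathfrak t})(\kappa)$ for some $c\in H$. The right side mentions $\mathfrak t$ only through $d_{\mathfrak t}$, and (6) follows.

**Step 7: the sets $Q_n$.** The purpose is to exhaust $P$ by countably many small sets that can decide every uniform name internally. Choose cardinals $\chi_0<\chi_1<\cdots$ with supremum $\lambda$ and $\chi_0\ge2^\kappa$. We choose $Q_0\subseteq Q_1\subseteq\cdots\subseteq P$ with $\chi_n^{<\omega}\subseteq Q_n$, $|Q_n|\le\chi_n$, and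
$$(7)\qquad\forall q\in Q_n\ \forall D\in\mathcal D\ \exists q'\in Q_n\cap D\ \ (q'\le q).$$
Given $Q_{n-1}$ (nothing if $n=0$), start with $Q_{n-1}\cup\chi_n^{<\omega}$. Then, $\omega$ times, add for each $q$ already present and each $D\in\mathcal D$ some $q'\le q$ in $D$. By (6) each round adds at most $\chi_n\cdot2^\kappa=\chi_n$ conditions. The union of the rounds is $Q_n$. A finite sequence of ordinals below $\lambda$ lies in $\chi_n^{<\omega}$ for large $n$, so $\bigcup_nQ_n=P$. That countably many sets suffice here is where $\mathrm{cf}(\lambda)=\omega$ is used.

**Step 8: minimal bounds.** The purpose is to replace "the least uniform value above $R(i(y))$" by a choice that refers to conditions and not to $g$. Let $n<\omega$, $p\in Q_n$, $y<\lambda$. Let $\zeta$ be the least ordinal such that for some $q\le p$ with $q\in Q_n$ and some $\mathfrak t\in\mathfrak T$,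
$$(8)\qquad q\Vdash\ \mathfrak t^*=\zeta\ \wedge\ \dot R(i(y))<\mathfrak t^*.$$
This makes sense because $i(y)\in Y_0\subseteq Y_1$. Such ordinals exist: take $q=p$ and $\mathfrak t$ constantly the canonical name of $\Omega$, so that $\mathfrak t^*$ has value $i(\Omega)$, and recall that $R$ has values $<i(\Omega)$. Choose witnesses $q=q_n(p,y)$ and $\mathfrak t=\mathfrak t_{n,p,y}$ for the least $\zeta$. Then:

(9) *There are no $q'\in Q_n$ with $q'\le q_n(p,y)$ and $\mathfrak s\in\mathfrak T$ such that $q'\Vdash\dot R(i(y))<\mathfrak s^*<\mathfrak t^*_{n,p,y}$.*

Suppose there are. By (7), take $q''\le q'$ in $Q_n\cap D_{\mathfrak s}$, say $q''\Vdash\mathfrak s^*=\zeta'$. Since $q''\le q_n(p,y)$, also $q''\Vdash\mathfrak t^*_{n,p,y}=\zeta$, so $\zeta'<\zeta$. As $q''\le p$, $q''\in Q_n$ and $q''\Vdash\mathfrak s^*=\zeta'\wedge\dot R(i(y))<\mathfrak s^*$, this contradicts the minimality of $\zeta$.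

All of $\langle Q_n\rangle$, $\langle q_n(p,y)\rangle$, $\langle\mathfrak t_{n,p,y}\rangle$ are coded by $\lambda$-sequences of elements of $V$. By (3) they lie in $V$, and so do bijections witnessing $|Q_n|\le\chi_n$.

**Step 9: the sets $A_n$.** The purpose is to find infinitely many $y$ that cannot be told apart by the data indexed by $Q_n$. Work in $V$. For $y,y'<\lambda$ put $y\sim_ny'$ iff both of the following hold.

* ($\alpha$) $q_n(p,y)=q_n(p,y')$ for all $p\in Q_n$.
* ($\beta$) For all infinite cardinals $\mu<\kappa$, all $p_0,p_1\in Q_n$ and all $(p',c')\in P_\mu\times\mathbb C_\mu$: $(p',c')\Vdash\mathfrak t_{n,p_0,y}(\mu)\le\mathfrak t_{n,p_1,y}(\mu)$ iff $(p',c')\Vdash\mathfrak t_{n,p_0,y'}(\mu)\le\mathfrak t_{n,p_1,y'}(\mu)$.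

In ($\beta$) the forcing relation is that of $P_\mu\times\mathbb C_\mu$ over $V$. The class of $y$ is determined by a function $Q_n\to Q_n$ and a subset of $\kappa\times Q_n^2\times V_\kappa$, so there are at most $2^{\chi_n}<\lambda$ classes. If all were finite, they could not cover $\lambda$. So some class is infinite. Choose a countably infinite $A_n=\{y_{n,j}:j<\omega\}$ (injectively enumerated) inside one class, with $\langle\langle y_{n,j}\rangle_j\rangle_n\in V$. For $p\in Q_n$ write $q_n(p)$ for the common value of $q_n(p,y)$, $y\in A_n$.

## 9. One chain in $W_\mu$ below every attained threshold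

Fix an infinite cardinal $\mu<\kappa$ and work in $W_\mu$ with the descending system $(k,r)$ given by $(\dot k^\mu,\dot r^\mu)$. In this section the members of $Q_n$ are not conditions of the poset in use; $Q_n$ serves only as an index set.

**Step 10: thresholds are compared independently of $y$.** The purpose is to make "the least attained threshold" meaningful. For $p\in Q_n$ and $y\in A_n$ let $t_{n,p}(y)$ be the value of $\mathfrak t_{n,p,y}(\mu)$. Let $p_0,p_1\in Q_n$. If $t_{n,p_0}(y)\le t_{n,p_1}(y)$ holds for one $y\in A_n$, this is forced by a condition in the generic, and by ($\beta$) that condition forces it for every $y'\in A_n$. So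
$$p_0\preceq p_1\iff t_{n,p_0}(y)\le t_{n,p_1}(y)$$
does not depend on $y\in A_n$. Being pulled back from the ordinals through one fixed $y$, it is a prewellordering of $Q_n$.

**Definition 6.** Call $p\in Q_n$ *attained* at $n$ if there is $C\in\mathcal C_k$ with $A_n\subseteq C_1$ and $r_C(y)<t_{n,p}(y)$ for all but finitely many $y\in A_n$.

For example, if $t_{n,p}(y)=\Omega$ for all $y\in A_n$, then $p$ is attained, by any $C$ with $A_n\subseteq C_1$. If $t_{n,p}(y)=0$ for all $y\in A_n$, then $p$ is not attained, since $A_n$ is infinite.

**Step 11: the chain $B$.** The purpose is to meet all attained thresholds, for all $n$, with one chain.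

(10) *There is $B\in\mathcal C_k$ with $\bigcup_nA_n\subseteq B_1$ such that for all $n$ and all $p\in Q_n$ attained at $n$: $r_B(y)<t_{n,p}(y)$ for all but finitely many $y\in A_n$.*

For each $n$ that has attained elements choose a $\preceq$-least attained $p_n$ with a witness $C^n$. The set $\bigcup_nA_n\cup\bigcup_nC^n_{k-1}$ is countable and $\lambda$ is uncountable in $W_\mu$, so we can choose $B\in\mathcal C_k$ whose first set $B_1$ properly contains it. Let $p$ be attained at $n$. Since $C^n<B$ and $A_n\subseteq C^n_1$, (2) gives for all but finitely many $y\in A_n$
$$r_B(y)<r_{C^n}(y)<t_{n,p_n}(y)\le t_{n,p}(y).$$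
The last inequality holds for every $y\in A_n$ because $p_n\preceq p$.

**Step 12: naming $B$.** The purpose is to have the choice of $B$ available in $V$ as a sequence in $\mu$. In $V$ fix, for each $\mu$, a name $\dot B^\mu$ forced by $1$ to be such a $B$, and names $\dot b^\mu_j$ ($j<\omega$) for ordinals $<\lambda$ enumerating the largest member of $\dot B^\mu$. For $y\in\bigcup_nA_n$ let $\mathfrak s_y\in\mathfrak T$, where $\mathfrak s_y(\mu)$ is a nice name for $\dot r^\mu_{\dot B^\mu}(y)$.

## 10. Reading the chain at $\kappa$

**Step 13: transfer of (10).** The purpose is to learn what $i$ makes of the chains $\dot B^\mu$. In $W_g$ let $B^*=(i(\langle\dot B^\mu\rangle)(\kappa))^{g\times H}$. Apply $i$ to the statement "for all $\mu$, $1$ forces that $\dot B^\mu$ is as in (10)" and look at $\kappa$. We get that (10) holds in $W_g$ for $B^*$, with index sets $i(Q_n)$, with $i(A_n)=i''A_n$ (as $A_n$ is countable), and with names given by $i(\langle\mathfrak t_{n,p,y}\rangle)$ at $\kappa$. For $p\in Q_n$ and $y\in A_n$, the name with indices $n,i(p),i(y)$ is $i(\mathfrak t_{n,p,y})(\kappa)$, whose value is $(\mathfrak t^*_{n,p,y})^g$. Likewise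 $(\mathfrak s_y^*)^g=r_{B^*}(i(y))$. Note the two roles of $p\in Q_n$: as an index it has become $i(p)$, while $p$ itself is a condition of $P$. So for $p\in Q_n$:

(11) *If $i(p)$ is attained at $n$ in $W_g$, that is, if there is $C\in\mathcal C_k$ with $i''A_n\subseteq C_1$ and $r_C(i(y))<(\mathfrak t^*_{n,p,y})^g$ for all but finitely many $y\in A_n$, then $(\mathfrak s_y^*)^g=r_{B^*}(i(y))<(\mathfrak t^*_{n,p,y})^g$ for all but finitely many $y\in A_n$.*

**Step 14: $R$ is below $r_{B^*}$.** The purpose is the lower half of the final squeeze, and it produces the condition $p$. By elementarity the values of $i(\langle\dot b^\mu_j\rangle_\mu)(\kappa)$, $j<\omega$, enumerate the largest member of $B^*$. By (4) they are in $Y_0$. So all members of $B^*$ are subsets of $Y_0$, and (5) gives $R(x)<r_{B^*}(x)$ for all but finitely many $x\in B^*_1\supseteq i''\bigcup_nA_n$. The map $y\mapsto(i(y),i(\mathfrak s_y)(\kappa))$ on the countable set $\bigcup_nA_n$ is in $M$, so the finite set of exceptional $y$ has a name in $M[H]$ and some condition decides it. Hence there are $p\in P$ and a finite $a\subseteq\lambda$ with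
$$(12)\qquad p\Vdash\dot R(i(y))<\mathfrak s_y^*\quad\text{for all }y\in\textstyle\bigcup_nA_n\setminus a.$$

## 11. The contradiction inside $Q_n$

**Step 15: $\mathbf Y$ witnesses attainment.** The purpose is the upper half of the squeeze. Fix $n$ with $p\in Q_n$ and let $q=q_n(p)\in Q_n$, so $q\le p$. By ($\alpha$) and (8), $q\Vdash\dot R(i(y))<\mathfrak t^*_{n,p,y}$ for *all* $y\in A_n$. So if $q\in g$, then in $W_g$ the chain $\mathbf Y$ witnesses that $i(p)$ is attained at $n$; note that $i''A_n\subseteq Y_0\subseteq Y_1$. By (11), which holds for every $g\ni q$,
$$(13)\qquad q\Vdash\text{ for all but finitely many }j,\quad\mathfrak s^*_{y_{n,j}}<\mathfrak t^*_{n,p,y_{n,j}}.$$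

**Step 16: deciding the exceptional set without leaving $Q_n$.** The purpose is to find one $y$ and a condition in $Q_n$ at which both halves hold. An arbitrary extension of $q$ that decides the exceptional set in (13) may fall outside $Q_n$, where (9) says nothing. So we turn the bound on the exceptions into a uniform name. Let $\mathfrak e\in\mathfrak T$, where $\mathfrak e(\mu)$ is a nice name for the least $m<\omega$ such that $\mathfrak s_{y_{n,j}}(\mu)<\mathfrak t_{n,p,y_{n,j}}(\mu)$ for all $j\ge m$ if there is one, and for $\omega$ otherwise; recall $\omega\le\Omega$. By elementarity $\mathfrak e^*$ is the corresponding name for $\mathfrak s^*_{y_{n,j}},\mathfrak t^*_{n,p,y_{n,j}}$, so (13) says $q\Vdash\mathfrak e^*<\omega$. By (7) there is $q'\le q$ in $Q_n\cap D_{\mathfrak e}$, say $q'\Vdash\mathfrak e^*=m$ with $m<\omega$. Choose $j\ge m$ with $y:=y_{n,j}\notin a$. Since $q'\le q\le p$, (12) yields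
$$q'\Vdash\dot R(i(y))<\mathfrak s_y^*<\mathfrak t^*_{n,p,y},\qquad q'\in Q_n,\quad q'\le q=q_n(p,y),\quad\mathfrak s_y\in\mathfrak T.$$
This contradicts (9) and proves Claim 4. $\square$

**Proof of Theorem A.** Take $W=W_\mu$ as in Claim 4; there $\aleph_\omega=\lambda$, and TWO has no winning $k$-tactic on $\aleph_\omega$ for any $k$. For the classification, let $\theta$ be an infinite cardinal of $W$. If $\theta<\aleph_\omega$, TWO has a winning 2-tactic by Koszmider's result 1. If $\theta\ge\aleph_\omega$, a winning $k$-tactic on $\theta$, restricted to moves of ONE that are subsets of $\aleph_\omega$, would be a winning $k$-tactic on $\aleph_\omega$, and none exists. Finally, a winning 2-tactic is a winning $k$-tactic for $k=2$, so the three statements are equivalent. $\square$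

With Proposition 3, this shows that ZFC does not prove that TWO has a winning 2-tactic in $\mathrm{MG}(J_{\aleph_\omega,\aleph_0})$, provided ZFC + "there is a supercompact cardinal" is consistent.

## 12. A c.c.c. poset that adds coherent injections

Part (a) of Theorem B was proved in Section 4. For (b) we force the hypothesis of Lemma 2 with finite conditions.

**Step 1: the poset.** The purpose is to approximate injections $f_A:A\to\omega$ while promising that any two of them, once mentioned, agree at all points added later. Let $\mathcal A=[\theta]^{\aleph_0}\cap V$, the countably infinite subsets of $\theta$ in the ground model. Let $Q$ be the set of $p=(\mathcal F_p,s_p,n_p,f_p)$ where $\mathcal F_p\subseteq\mathcal A$ and $s_p\subseteq\theta$ are finite, $n_p<\omega$, and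
$$f_p:\{(A,x):A\in\mathcal F_p,\ x\in A\cap s_p\}\to n_p$$
with each $f_p(A,\cdot)$ injective. Let $q\le p$ if $q$ extends $p$ in all coordinates and, for $x\in s_q\setminus s_p$ and $A,B\in\mathcal F_p$ with $x\in A\cap B$, $f_q(A,x)=f_q(B,x)$. This is transitive: if $r\le q\le p$ and $x\in s_r\setminus s_p$, use $q\le p$ if $x\in s_q$, and $r\le q$ if not.

For example, let $\theta=\omega$, let $A=\omega$, let $B$ be the set of even numbers, and let $p$ have $\mathcal F_p=\{A,B\}$, $s_p=\{0\}$, $n_p=2$, $f_p(A,0)=0$, $f_p(B,0)=1$. The disagreement at $0$ is allowed and permanent, but any extension must give $(A,2)$ and $(B,2)$ the same value.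

**Step 2: c.c.c.** The purpose is to preserve cardinals and, later, to cover new countable sets by old ones. Given uncountably many conditions, thin out so that the $\mathcal F$'s form a $\Delta$-system with root $\mathcal R$, the $s$'s form a $\Delta$-system with root $s$, the $n$'s equal a fixed $n$, and the $f$'s agree on pairs from $\mathcal R\times s$. Since $\bigcup\mathcal R$ is countable and the sets $s_p\setminus s$ are pairwise disjoint, only countably many of them meet $\bigcup\mathcal R$. So we may also assume $(s_p\setminus s)\cap\bigcup\mathcal R=\emptyset$ for all $p$.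

Any two remaining $p,q$ are compatible. Take the unions $\mathcal F_p\cup\mathcal F_q$ and $s_p\cup s_q$ and keep the old values, which agree on common pairs since these lie in $\mathcal R\times s$. The pairs without a value are $(A,x)$ with $A\in\mathcal F_p$ and $x\in A\cap(s_q\setminus s)$, and those with $p,q$ exchanged. For such a pair $A\notin\mathcal R$, because $s_q\setminus s$ misses $\bigcup\mathcal R$. Give $(A,x)$ the value $n+j(x)$, where $j$ is an injection of $(s_p\cup s_q)\setminus s$ into $\omega$, and take the new $n$-coordinate large enough. Each function $f(A,\cdot)$ is injective, because old values are $<n$ and come from one of the two conditions, while new values are $\ge n$ and $j$ is injective. If $x\in s_q\setminus s$ lies in $A\cap B$ with $A,B\in\mathcal F_p$, both values are $n+j(x)$. So the union extends $p$, and symmetrically $q$.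

**Step 3: density.** The purpose is to see that the generic functions are total. Any $A\in\mathcal A$ can be added to $\mathcal F_p$ with arbitrary injective values on $A\cap s_p$, after increasing $n_p$; since $s_p$ does not change, the order makes no further demand. Any $x\in\theta\setminus s_p$ can be added to $s_p$ with value $n_p$ for all $A\in\mathcal F_p$ containing $x$ and new $n$-coordinate $n_p+1$; old values are $<n_p$, so injectivity is kept, and the values agree.

**Step 4: coherent injections in the extension.** The purpose is to verify the hypothesis of Lemma 2. A generic yields injections $f_A:A\to\omega$ for $A\in\mathcal A$. Given $A,B\in\mathcal A$, choose $p$ in the generic with $A,B\in\mathcal F_p$. If $x\in(A\cap B)\setminus s_p$, some $q\le p$ in the generic has $x\in s_q$, and $f_A(x)=f_q(A,x)=f_q(B,x)=f_B(x)$. So $f_A,f_B$ agree on $(A\cap B)\setminus s_p$, that is, at all but finitely many common points. By c.c.c., every countable $C\subseteq\theta$ in the extension is contained in some $A\in\mathcal A$. Choose such an $A$ and let $e_C=f_A\restriction C$. The $e_C$ are injections into $\omega$, and any two of them agree at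 all but finitely many points of their common domain.

**Proof of Theorem B(b).** Apply Lemma 2 in the extension by $Q$: TWO has a winning 2-tactic in $\mathrm{MG}(J_{\theta,\aleph_0})$. For the last assertion, start from the model $W$ of Theorem A and take $\theta=\aleph_\omega$. The poset is c.c.c., so $\aleph_\omega$ is the same cardinal in the extension, and there TWO has a winning 2-tactic on it. $\square$
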